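\title{Superposition operators on bounded functions in Besov and Lizorkin--Triebel spaces: a counterexample and a classification}

\begin{abstract}
Let $E^s_{p,q}(\mathbb{R}^n)$ be a Besov space, a Lizorkin--Triebel space or the Sobolev space $W^s_1(\mathbb{R}^n)$, with $s>1+1/p$. It has been conjectured that $g\mapsto f\circ g$ maps $E^s_{p,q}\cap L_\infty(\mathbb{R}^n)$ to $E^s_{p,q}(\mathbb{R}^n)$ if and only if $f(0)=0$ and $f$ belongs locally to $E^s_{p,q}(\mathbb{R})$. We show that this fails for the Besov spaces with $p<q$ and $1+1/p<s<n/p$, and we determine all parameters for which it holds: it is true for all Lizorkin--Triebel spaces and for $W^s_1$, and it is true for $B^s_{p,q}(\mathbb{R}^n)$ exactly when $q\le p$, or $s>n/p$, or $s=n/p$ and $q\le n-1$. For $1+1/p<s<n/p$ the correct condition is $f(0)=0$ and $f\in B^{s,loc}_{p,\min(p,q)}(\mathbb{R})$.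
\end{abstract}

\section{Introduction}\label{sec:intro}

A function $f:\mathbb{R}\to\mathbb{R}$ acts on real-valued functions on $\mathbb{R}^n$, $n\ge1$, through the superposition operator $T_f:g\mapsto f\circ g$. We ask how smooth $f$ must be for $T_f$ to preserve a given smoothness of bounded functions $g$.

\subsection*{The spaces}
All function spaces consist of real-valued functions, and $\mathcal{D}(\mathbb{R}^m)$ is the space of $C^\infty$ functions with compact support. Fix an even $\varphi_0\in\mathcal{D}(\mathbb{R}^n)$ equal to $1$ for $|\xi|\le1$ and supported in $|\xi|\le2$. Put $\varphi(\xi)=\varphi_0(\xi)-\varphi_0(2\xi)$ and $\varphi_j=\varphi(2^{-j}\cdot)$ for $j\ge1$, so that $\varphi_j$ is supported in $2^{j-1}\le|\xi|\le2^{j+1}$ and $\sum_{j\ge0}\varphi_j=1$. For $u\in L_p(\mathbb{R}^n)$ let $u_j=\varphi_j(D)u=\check\varphi_j*u$ be the part of $u$ at frequency about $2^j$, that is, at scale $2^{-j}$. Let $s>0$, $1\le p<\infty$, $1\le q\le\infty$.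 The Besov space $B^s_{p,q}(\mathbb{R}^n)$ and the Lizorkin--Triebel space $F^s_{p,q}(\mathbb{R}^n)$ consist of the $u\in L_p$ for which, respectively,
\[
\|u\|_{B^s_{p,q}}=\big\|\big(2^{js}\|u_j\|_p\big)_{j\ge0}\big\|_{\ell^q},\qquad
\|u\|_{F^s_{p,q}}=\Big\|\,\big\|\big(2^{js}|u_j(\cdot)|\big)_{j\ge0}\big\|_{\ell^q}\Big\|_p
\]
is finite. Thus $s$ is the rate at which the small scales decay in $L_p$, and $q$ is a fine index that says how the scales are summed: after the integration in $x$ for $B$, before it for $F$. The symbol $E^s_{p,q}$ denotes either space; if $s\in\mathbb{N}$ and $p=1$ it may also denote the Sobolev space $W^s_1$. In all cases $E^s_{p,q}\subset B^s_{p,\infty}$ (for $W^s_1$ by \eqref{eq:highfreq} below), and $B^s_{p,v}\subset B^s_{p,q}$ for $v\le q$. The local space $E^{s,loc}_{p,q}(\mathbb{R})$ is the set of $f$ with $\phi f\in E^s_{p,q}(\mathbb{R})$ for every $\phi\in\mathcal{D}(\mathbb{R})$. For $s>1+\frac1p$ its elements have a continuous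 (even $C^1$, see Section~\ref{sec:line}) representative, and $f\in E^{s,loc}_{p,q}(\mathbb{R})$ always means that $f$ is this representative, so that $f(0)$ and $f\circ g$ make sense.

\subsection*{The conjecture}
We use three known facts without proof.
\begin{itemize}
\item[(a)] If $T_f(\mathcal{D}(\mathbb{R}^n))\subset E^s_{p,q}(\mathbb{R}^n)$, then $f\in E^{s,loc}_{p,q}(\mathbb{R})$.
\item[(b)] If $T_f(E^s_{p,q}\cap L_\infty(\mathbb{R}^n))\subset B^s_{p,\infty}(\mathbb{R}^n)$, then $f$ is locally Lipschitz continuous.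
\item[(c)] $E^s_{p,q}\cap L_\infty(\mathbb{R}^n)$ is a Banach algebra for the pointwise product.
\end{itemize}
Fact (a) is what one expects from testing $T_f$ on a function equal to $x_1$ on a cube: there $f\circ g(x)=f(x_1)$, which is no smoother than $f$. By (b) local Lipschitz continuity is a second necessary condition, but for $s>1+\frac1p$ it follows from the first. In the other direction, (c) shows that every polynomial without constant term acts on $E^s_{p,q}\cap L_\infty$, and since a bounded $g$ sees $f$ only on a compact interval, a local condition on $f$ has a chance to suffice. One is led to guess that the obvious necessary conditions are sufficient. This is the conjecture posed in \cite{Notes}.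

\medskip\noindent\textbf{Conjecture.} \emph{If $s>1+\frac1p$, then $T_f$ maps $E^s_{p,q}\cap L_\infty(\mathbb{R}^n)$ to $E^s_{p,q}(\mathbb{R}^n)$ if and only if $f\in E^{s,loc}_{p,q}(\mathbb{R})$ and $f(0)=0$.}
\medskip

Only sufficiency is at stake.

\begin{lemma}\label{lem:easy}
If $T_f$ maps $E^s_{p,q}\cap L_\infty(\mathbb{R}^n)$ to $E^s_{p,q}(\mathbb{R}^n)$, then $f$ is continuous, $f(0)=0$ and $f\in E^{s,loc}_{p,q}(\mathbb{R})$.
\end{lemma}

\begin{proof}
The constant $f(0)=T_f(0)$ lies in $L_p(\mathbb{R}^n)$ with $p<\infty$, so it is $0$. Since $E^s_{p,q}\subset B^s_{p,\infty}$, fact (b) gives continuity, and (a) applies because $\mathcal{D}(\mathbb{R}^n)\subset E^s_{p,q}\cap L_\infty$.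
\end{proof}

\subsection*{Results}
The conjecture is false, for instance for $B^{5/2}_{1,2}(\mathbb{R}^3)$.

\begin{theorem}\label{thm:counter}
Let $n\ge3$, $1\le p<n-1$, $1+\frac1p<s<\frac np$ and $p<q\le\infty$. There are a continuous, compactly supported $f\in B^s_{p,q}(\mathbb{R})$ with $f(0)=0$ and a function $g\in B^s_{p,q}\cap L_\infty(\mathbb{R}^n)$ such that $f\circ g\notin B^s_{p,q}(\mathbb{R}^n)$.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $n\ge1$, $1\le p<\infty$, $1\le q\le\infty$ and $s>1+\frac1p$.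
\begin{itemize}
\item[(A)] If $E=F^s_{p,q}$, or $E=W^s_1$ ($s\in\mathbb{N}$, $p=1$), the conjectured equivalence is true.
\item[(B)] If $E=B^s_{p,q}$, the conjectured equivalence is true if and only if one of the following holds: $q\le p$; or $s>\frac np$; or $s=\frac np$ and $q\le n-1$.
\item[(C)] If $f\in B^{s,loc}_{p,\min(p,q)}(\mathbb{R})$ and $f(0)=0$, then $T_f$ maps $B^s_{p,q}\cap L_\infty(\mathbb{R}^n)$ into $B^s_{p,q}(\mathbb{R}^n)$. If $s<\frac np$, this condition is also necessary.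
\end{itemize}
\end{theorem}

In particular the conjecture is true whenever $p\ge n-1$, because then $s>1+\frac1p\ge\frac np$; this covers $n\le2$. For every $n\ge3$ and $p<n-1$ it fails for some Besov spaces.

What the guess overlooks is that the test function $x_1$ has a single slope. Where $g$ has slope $2^k$, the scale $2^{-j}$ of $f$ appears at the scale $2^{-(j+k)}$ of $f\circ g$. A function $g$ with many slopes in disjoint regions therefore collects, at one scale $2^{-l}$, all the scales $2^{-(l-k)}$ of $f$, and these contributions add up in the $p$-th power. The size of $f\circ g$ at scale $2^{-l}$ is governed by a \emph{convolution} of a sequence that describes $f$ with a sequence that counts the regions of slope $2^k$ of $g$, and Theorem~\ref{thm:class}(B) records when this convolution stays in $\ell^{q/p}$. Section~\ref{sec:small} shows this in the smallest case. After the tools of Section~\ref{sec:tools}, Section~\ref{sec:lower} gives the convolution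 as a lower bound and proves all negative statements. Sufficiency is proved first for $W^s_1$ (Section~\ref{sec:sob}), where the difficulty and its remedy are visible in one formula, and then, from a pointwise estimate on lines (Section~\ref{sec:line}), for Besov spaces (Section~\ref{sec:besov}) and Lizorkin--Triebel spaces (Section~\ref{sec:lt}).

\section{The smallest counterexample}\label{sec:small}

Let $\Delta_hu(x)=u(x+h)-u(x)$ and let $\Delta_h^m$ be its $m$-th iterate; $\Delta^m_hu(x)$ is a linear combination of $u(x),u(x+h),\dots,u(x+mh)$. Take $n=3$, $p=1$, $s=\frac52$, $q=\infty$. We need two facts, special cases of Lemmas~\ref{lem:synth} and~\ref{lem:anal}: a sum $\sum_jw_j$ with $\|\partial^\beta w_j\|_1\le C2^{j|\beta|-5j/2}$ for $|\beta|\in\{0,3\}$ belongs to $B^{5/2}_{1,\infty}$; and every $u\in B^{5/2}_{1,\infty}(\mathbb{R}^3)$ satisfies $\|\Delta^3_{he_1}u\|_1\le C|h|^{5/2}$ for $|h|\le1$.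

\emph{An $f$ that uses all its scales.} Let $0\ne\Psi\in\mathcal{D}((1,\frac32))$ and $f(y)=\sum_{j\ge0}2^{-3j/2}\Psi(2^jy)$. The $b$-th derivative of the $j$-th term has $L_1$ norm $2^{jb-5j/2}\|\Psi^{(b)}\|_1$, so $f\in B^{5/2}_{1,\infty}(\mathbb{R})$; also $f$ is continuous and $f(0)=0$. On $2^{-j}(\frac78,\frac{13}8)$ only the $j$-th term is nonzero.

\emph{A $g$ that uses all slopes.} Let $\vartheta\in\mathcal{D}((-4,4)^3)$ with $\vartheta(x)=x_1$ on $(-2,2)^3$. Call $\vartheta(2^k(\cdot-x_0))$ a \emph{ramp} of generation $k$; it has slope $2^k$ near $x_0$, and its derivative $\partial^\beta$ has $L_1$ norm $2^{k|\beta|-3k}\|\partial^\beta\vartheta\|_1$. This is smaller by the factor $2^{-k/2}$ than what $B^{5/2}_{1,\infty}$ allows, so we can afford $N_k=\lceil2^{k/2}\rceil$ ramps of generation $k$. Let $g$ be the sum of $N_k$ ramps of each generation $k\ge1$, all with disjoint supports. Then $g\in B^{5/2}_{1,\infty}\cap L_\infty(\mathbb{R}^3)$.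

\emph{The composition.} Let $h=2^{-l}/24$ and $1\le k\le l$. On the cube $x_0+2^{-k}(-2,2)^3$ of a ramp of generation $k$ we have $f\circ g=f(2^kz)$ with $z=x_1-(x_0)_1$. For $z\in2^{-l}(\frac78,\frac32)$ the points $z,\dots,z+3h$ lie in $2^{-l}(\frac78,\frac{13}8)$, where $f(2^kz)=2^{-3(l-k)/2}\Psi(2^lz)$. The function $\Delta^3_{1/24}\Psi$ is supported in $(\frac78,\frac32)$, and $A_0=\|\Delta^3_{1/24}\Psi\|_1>0$, since its Fourier transform $(e^{i\xi/24}-1)^3\hat\Psi(\xi)$ does not vanish identically. The cross-section of the cube has area $16\cdot2^{-2k}$, so generation $k$ contributes to $\|\Delta^3_{he_1}(f\circ g)\|_1$ at least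
\[
2^{k/2}\cdot16\cdot2^{-2k}\cdot2^{-3(l-k)/2}\cdot2^{-l}A_0=16A_0\,2^{-5l/2}.
\]
Each generation alone uses up the admissible size, and there are $l$ of them:
\[
\|\Delta^3_{he_1}(f\circ g)\|_1\ge16A_0\,l\,2^{-5l/2}.
\]
Hence $f\circ g\notin B^{5/2}_{1,\infty}(\mathbb{R}^3)$.

Two features deserve notice. The dimension enters only through the price of a ramp: for $p=1$ a ramp of generation $k$ has size $2^{k(s-n)}$ in the norm of $B^s_{1,\infty}$, which is unbounded if $n\le2<s$. And the example exploits $q>p$: functions $w_j$ with disjoint supports satisfy $\|\,\|(w_j)\|_{\ell^q}\|_p=(\sum_j\|w_j\|_p^p)^{1/p}$ whatever $q$ is, which suggests why nothing similar happens in the $F$ scale.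

\section{Littlewood--Paley tools}\label{sec:tools}

From now on $C,c$ are positive constants that may change from line to line. We put $S_ku=\sum_{j\le k}u_j=\varphi_0(2^{-k}D)u$ for $k\ge0$ and $S_ku=0$ for $k<0$. If $u\in B^s_{p,\infty}$, then $\sum_j\|u_j\|_p<\infty$ and $u=\sum_ju_j$ in $L_p$ and almost everywhere. For sequences we use Young's inequality $\ell^1*\ell^\rho\subset\ell^\rho$, $1\le\rho\le\infty$, mostly in the form: if $\delta>0$ and $c\in\ell^q$, then $(\sum_j2^{-\delta|l-j|}c_j)_l\in\ell^q$.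

\begin{lemma}[band-limited functions]\label{lem:bern}
Let $1\le p\le\infty$, and let $w\in L_p(\mathbb{R}^n)$ have spectrum in $|\xi|\le2^{j+1}$. Then $\|\partial^\beta w\|_p\le C2^{j|\beta|}\|w\|_p$, $\|w\|_\infty\le C2^{jn/p}\|w\|_p$, and for $l\in\mathbb{Z}$ and each coordinate direction $e_i$
\begin{equation}\label{eq:supline}
\Big\|\sup_{|\tau|\le2^{-l}}|w(\cdot+\tau e_i)|\Big\|_p\le C2^{(j-l)_+/p}\|w\|_p .
\end{equation}
\end{lemma}

\begin{proof}
Write $w=w*\Phi_j$, $\Phi_j=2^{jn}\Phi(2^j\cdot)$, with a Schwartz function $\Phi$ such that $\hat\Phi=1$ for $|\xi|\le2$. The first two bounds follow from $\|\partial^\beta\Phi_j\|_1=C2^{j|\beta|}$ and $\|\Phi_j\|_{p'}=C2^{jn/p}$. The function $\sup_{|\tau|\le2^{-j}}|\Phi_j(\cdot+\tau e_i)|$ has an $L_1$ norm independent of $j$, which gives \eqref{eq:supline} for $l\ge j$. For $l<j$ cover $[-2^{-l},2^{-l}]$ by $2^{j-l}$ intervals of length $2^{1-j}$, and bound the $p$-th power of the supremum by the sum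 of the $p$-th powers of the $2^{j-l}$ suprema.
\end{proof}

\begin{lemma}[synthesis]\label{lem:synth}
Let $m>s>0$ be an integer, $c=(c_j)_{j\ge0}\in\ell^q$, and $\|w_j\|_p\le2^{-js}c_j$, $\|\partial^\beta w_j\|_p\le2^{jm-js}c_j$ for $|\beta|=m$. Then $\sum_jw_j\in B^s_{p,q}(\mathbb{R}^n)$.
\end{lemma}

\begin{proof}
The series converges in $L_p$. Writing $\varphi(\xi)=\sum_i\xi_i^m\psi_i(\xi)$ with $\psi_i=\varphi\,\xi_i^m/\sum_a\xi_a^{2m}\in\mathcal{D}(\mathbb{R}^n)$ and scaling, we get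
\begin{equation}\label{eq:highfreq}
\|\varphi_l(D)w\|_p\le C2^{-lm}\sum_i\|\partial_i^mw\|_p\qquad(l\ge1).
\end{equation}
Use \eqref{eq:highfreq} for $j<l$ and $\|\varphi_l(D)w_j\|_p\le C\|w_j\|_p$ for $j\ge l$. This gives $2^{ls}\|\varphi_l(D)\sum_jw_j\|_p\le C\sum_j2^{-\delta|l-j|}c_j$ with $\delta=\min(s,m-s)$.
\end{proof}

Frequencies behave badly under composition, so we measure smoothness on the space side. For lower bounds differences are convenient. For upper bounds we use local approximation by polynomials, because a composition of polynomials is a polynomial. For an integer $K\ge1$ and $t>0$ put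
\[
\operatorname{osc}^K_i(u;x,t)=\inf_{\deg P<K}\frac1{2t}\int_{-t}^t|u(x+he_i)-P(h)|\,dh .
\]
It is measurable in $x$ (take the infimum over rational coefficients). On $\mathbb{R}$ we omit the index $i$ and write $I(x,t)=[x-t,x+t]$. Enlarging the interval and choosing $P=0$, respectively, give
\begin{equation}\label{eq:oscbasic}
\operatorname{osc}^K(u;x,t)\le\frac{t'}{t}\operatorname{osc}^K(u;x,t')\quad(t\le t'),\qquad \|\operatorname{osc}^K_i(u;\cdot,t)\|_p\le\|u\|_p .
\end{equation}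

\begin{lemma}[analysis]\label{lem:anal}
Let $u\in B^s_{p,q}(\mathbb{R}^n)$ and let $m,K>s$ be integers. Then the sequences $\big(2^{ls}\sup_{|h|\le2^{-l}}\|\Delta^m_{he_i}u\|_p\big)_{l\ge0}$ and $\big(2^{ls}\|\operatorname{osc}^K_i(u;\cdot,2^{-l})\|_p\big)_{l\ge0}$ belong to $\ell^q$.
\end{lemma}

\begin{proof}
From $\|\Delta_{he_i}w\|_p\le\min(2\|w\|_p,|h|\,\|\partial_iw\|_p)$ and Lemma~\ref{lem:bern},
\begin{equation}\label{eq:diffj}
\|\Delta^r_{he_i}u_j\|_p\le C\min\big(1,(2^j|h|)^r\big)\|u_j\|_p\qquad(r\ge0).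
\end{equation}
For the oscillation take as $P$ the Taylor polynomial at $0$ of $h\mapsto S_lu(x+he_i)$:
\begin{equation}\label{eq:split}
\operatorname{osc}^K_i(u;x,2^{-l})\le\sum_{j\le l}2^{-lK}\sup_{|\tau|\le2^{-l}}|\partial_i^Ku_j(x+\tau e_i)|+\sum_{j>l}2^{l-1}\int_{-2^{-l}}^{2^{-l}}|u_j(x+he_i)|\,dh .
\end{equation}
By Lemma~\ref{lem:bern} the $L_p$ norm of the $j$-th term is at most $C\min(1,2^{(j-l)K})\|u_j\|_p$. In both cases the $l$-th term of the sequence is at most $C\sum_j2^{-\delta|l-j|}2^{js}\|u_j\|_p$, with $\delta=\min(s,m-s)$ or $\min(s,K-s)$.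
\end{proof}

We need a converse for each of the two quantities.

\begin{lemma}\label{lem:oscconv}
Let $K>s$ be an integer, $u\in L_p(\mathbb{R}^n)$, and $(2^{ls}\|\operatorname{osc}^K_i(u;\cdot,2^{-l})\|_p)_{l\ge0}\in\ell^q$ for $i=1,\dots,n$. Then $u\in B^s_{p,q}(\mathbb{R}^n)$.
\end{lemma}

\begin{proof}
The functionals $\chi\mapsto\int\chi(h)h^a\,dh$, $0\le a<K$, are linearly independent on $\mathcal{D}((-1,1))$, so there is $\chi$ with $\int\chi=1$ and $\int\chi(h)h^a\,dh=0$ for $1\le a<K$. Let $\chi_j=2^j\chi(2^j\cdot)$, and let $T_ju$ be the convolution of $u$ with $\chi_j\otimes\dots\otimes\chi_j$. Then $T_ju\to u$ in $L_p$. Changing one factor at a time, we see that $v_j=(T_{j+1}-T_j)u$ is a sum over $i$ of convolutions of $u$ with $\zeta_j=\chi_{j+1}-\chi_j$ in the variable $x_i$ and with $\chi_j$ or $\chi_{j+1}$ in the other variables. Each derivative $\zeta_j^{(b)}$ is supported in $(-2^{-j},2^{-j})$, is bounded by $C2^{j(b+1)}$, and has zero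 integral against every polynomial of degree $<K$. Subtracting a polynomial from $u$ under the integral, we bound the convolution of $u$ with $\zeta_j^{(b)}$ in $x_i$ pointwise by $C2^{jb}\operatorname{osc}^K_i(u;\cdot,2^{-j})$. Hence $\|\partial^\beta v_j\|_p\le C2^{j|\beta|}\sum_i\|\operatorname{osc}^K_i(u;\cdot,2^{-j})\|_p$ for all $\beta$. All derivatives of $T_0u$ are in $L_p$, and Lemma~\ref{lem:synth} applies to $u=T_0u+\sum_{j\ge0}v_j$.
\end{proof}

\begin{lemma}\label{lem:diffconv}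
Let $u\in L_p(\mathbb{R})$, $m\ge1$, $\tau_0>0$ and $\int_0^{\tau_0}\tau^{-sp}\|\Delta^m_\tau u\|_p^p\,\frac{d\tau}\tau<\infty$. Then $u\in B^s_{p,p}(\mathbb{R})$.
\end{lemma}

\begin{proof}
For $t\in[\frac14,\frac12]$ we have $\frac18\le|t\xi|\le1$ on the support of $\varphi$. So the functions $\psi_t(\xi)=\varphi(\xi)(e^{it\xi}-1)^{-m}$ have a common compact support and uniformly bounded derivatives, and $\sup_t\|\check\psi_t\|_1<\infty$. For $l\ge1$ and $\tau=t2^{-l}$ we have $u_l=\psi_t(2^{-l}D)\Delta^m_\tau u$, so $\|u_l\|_p\le C\|\Delta^m_\tau u\|_p$. Averaging, $2^{lsp}\|u_l\|_p^p\le C\int_{2^{-l-2}}^{2^{-l-1}}\tau^{-sp}\|\Delta_\tau^mu\|_p^p\frac{d\tau}\tau$. Sum over the $l\ge1$ with $2^{-l-1}\le\tau_0$; for the finitely many other $l$ use $\|u_l\|_p\le C\|u\|_p$.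
\end{proof}

\section{Lower bounds: sums of ramps}\label{sec:lower}

In this section $s>1+\frac1p$, $q>p$, and $m>s$ is an integer. We repeat the construction of Section~\ref{sec:small} with two free parameters per generation: the number $N_k$ of ramps and their height $\lambda_k$. Let $R>0$ and $\vartheta\in\mathcal{D}((-2R,2R)^n)$ with $\vartheta(x)=x_1$ on $(-R,R)^n$. Let $N_k,\mu_k\ge0$ be integers, $\lambda_k=2^{-\mu_k}$, choose points $x_{k,i}$ ($k\ge1$, $1\le i\le N_k$) such that the cubes $x_{k,i}+2^{-k}(-2R,2R)^n$ are pairwise disjoint, and put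
\begin{equation}\label{eq:ramps}
g=\sum_{k\ge1}g^{(k)},\qquad g^{(k)}=\lambda_k\sum_{i=1}^{N_k}\vartheta\big(2^k(\cdot-x_{k,i})\big).
\end{equation}
The \emph{price} and the \emph{gain} of generation $k$ are
\[
\pi_k=N_k\lambda_k^p\,2^{k(sp-n)},\qquad\Gamma_k=N_k\lambda_k^{sp-1}2^{k(sp-n)} .
\]

\begin{lemma}\label{lem:ramps}
If $\pi\in\ell^{q/p}$, then $g\in B^s_{p,q}\cap L_\infty(\mathbb{R}^n)$. For every continuous $f$ and $h>0$,
\begin{equation}\label{eq:ramplower}
\|\Delta^m_{he_1}(f\circ g)\|_p^p\ge(2R)^{n-1}\sum_{k\,:\,m2^kh\le R/2}\frac{N_k2^{-kn}}{\lambda_k}\int_{-\lambda_kR}^{\lambda_kR/2}\big|\Delta^m_{\lambda_k2^kh}f(y)\big|^p\,dy .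
\end{equation}
\end{lemma}

\begin{proof}
By disjointness $\|g\|_\infty\le\|\vartheta\|_\infty$ and $\|\partial^\beta g^{(k)}\|_p=\lambda_kN_k^{1/p}2^{k|\beta|-kn/p}\|\partial^\beta\vartheta\|_p=2^{k|\beta|-ks}\pi_k^{1/p}\|\partial^\beta\vartheta\|_p$, so Lemma~\ref{lem:synth} applies. On $x_{k,i}+2^{-k}(-R,R)^n$ we have $g=\lambda_k2^kz$, $z=x_1-(x_{k,i})_1$. If $m2^kh\le R/2$ and $2^kz\in(-R,\frac R2)$, the points $x,\dots,x+mhe_1$ stay in this cube, so $\Delta^m_{he_1}(f\circ g)(x)=(\Delta^m_{\lambda_k2^kh}f)(\lambda_k2^kz)$. Substitute $y=\lambda_k2^kz$, multiply by the cross-section $(2R2^{-k})^{n-1}$, and add over the cubes.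
\end{proof}

\subsection*{Two counterexamples with one function $f$}
Let $\theta=\frac1{8m}$, $0\ne\Psi\in\mathcal{D}((1,\frac32))$, and
\[
f(y)=\sum_{j\ge0}c_j2^{-j(s-1/p)}\Psi(2^jy),\qquad c_j^p=\frac{(j+1)^{-p/q}}{\log(j+2)}\ \ (q<\infty),\qquad c_j=1\ \ (q=\infty).
\]
The sequence $c$ is nonincreasing, and $c\in\ell^q$ because $c_j^q=(j+1)^{-1}(\log(j+2))^{-q/p}$ with $q/p>1$. The $b$-th derivative of the $j$-th term has $L_p$ norm $c_j2^{jb-js}\|\Psi^{(b)}\|_p$, so $f\in B^s_{p,q}(\mathbb{R})$ by Lemma~\ref{lem:synth}. The series converges uniformly, $f$ is supported in $[0,\frac32]$, and $f(0)=0$. As in Section~\ref{sec:small}, only the $j$-th term is nonzero on $2^{-j}(\frac78,\frac{13}8)$, and $\Delta^m_\theta\Psi$ is supported in $(\frac78,\frac32)$ with $A_0=\|\Delta^m_\theta\Psi\|_p^p>0$. Since $m\theta=\frac18$,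
\begin{equation}\label{eq:flac}
\int_{2^{-j}(7/8,\,3/2)}|\Delta^m_{\theta2^{-j}}f|^p\,dy=A_0\,c_j^p\,2^{-jsp}.
\end{equation}
Take $R=4$ and $h=\theta2^{-l}$ in \eqref{eq:ramplower}. For $1\le k\le l$ we have $m2^kh\le\frac18$ and $\lambda_k2^kh=\theta2^{-j}$ with $j=l-k+\mu_k$; since $2^{-j}\le\lambda_k$, the interval in \eqref{eq:flac} lies in $(-4\lambda_k,2\lambda_k)$. As $2^{lsp}N_k2^{-kn}\lambda_k^{-1}2^{-jsp}=\Gamma_k$, we obtain the announced convolution:
\begin{equation}\label{eq:convlower}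
D_l:=2^{lsp}\|\Delta^m_{\theta2^{-l}e_1}(f\circ g)\|_p^p\ge8^{n-1}A_0\sum_{k=1}^l\Gamma_k\,c^p_{l-k+\mu_k}.
\end{equation}
The task is to make $\Gamma$ non-summable while $\pi\in\ell^{q/p}$. Suppose that
\begin{equation}\label{eq:goal}
\pi\in\ell^{q/p},\qquad\Gamma_k\ge\frac1k,\qquad\mu_k\le k .
\end{equation}
Then all indices in \eqref{eq:convlower} are at most $l$, and $D_l\ge c\,c_l^p\sum_{k\le l}\frac1k\ge c\,c_l^p\log(l+1)$. If $q=\infty$ this is unbounded; if $q<\infty$ it is at least $c(l+1)^{-p/q}$, and $\sum_lD_l^{q/p}=\infty$. By Lemma~\ref{lem:anal}, $f\circ g\notin B^s_{p,q}(\mathbb{R}^n)$, while $g\in B^s_{p,q}\cap L_\infty$.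

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Take $\mu_k=0$ and $N_k=\lceil k^{-1}2^{k(n-sp)}\rceil$. Then $\frac1k\le\pi_k=\Gamma_k\le\frac1k+2^{-k(n-sp)}$. The first term is in $\ell^{q/p}$ because $q>p$, the second (the price of a single ramp) because $sp<n$. So \eqref{eq:goal} holds.
\end{proof}

If $sp=n$, a ramp of height $1$ has price $1$, and for $q<\infty$ only finitely many are affordable. We must lower the ramps. This is a bad trade, since $\pi_k=\lambda_k^p$ and $\Gamma_k=\lambda_k^{n-1}$ with $n-1=sp-1>p$, but it still succeeds for large $q$.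

\begin{proposition}\label{prop:critical}
Let $s=\frac np>1+\frac1p$ and $q>n-1$. Then the conjectured equivalence fails for $B^s_{p,q}(\mathbb{R}^n)$.
\end{proposition}

\begin{proof}
Here $q>n-1>p$. Take $N_k=1$ and $\mu_k=\lfloor\frac{\log_2k}{n-1}\rfloor\le k$. Then $\frac1k\le\lambda_k^{n-1}\le\frac{2^{n-1}}k$, so $\Gamma_k\ge\frac1k$, and $\pi^{1/p}=\lambda\in\ell^q$ because $q>n-1$. Again \eqref{eq:goal} holds.
\end{proof}

If none of the three conditions in Theorem~\ref{thm:class}(B) holds, then $q>p$ and either $s<\frac np$ (which forces $p<n-1$ and $n\ge3$), or $s=\frac np$ and $q>n-1$. So Theorem~\ref{thm:counter} and Proposition~\ref{prop:critical} prove the ``only if'' part of (B).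

\subsection*{Necessity in Theorem~\ref{thm:class}(C)}
Let $s<\frac np$ and $T_f(B^s_{p,q}\cap L_\infty)\subset B^s_{p,q}$. By Lemma~\ref{lem:easy}, $f$ is continuous, $f(0)=0$ and $f\in B^{s,loc}_{p,q}(\mathbb{R})$, which is the assertion if $q\le p$. Let $q>p$ and $\rho=q/p\in(1,\infty]$; we must show $f\in B^{s,loc}_{p,p}(\mathbb{R})$. Now $f$ is arbitrary, and the point is that for $sp<n$ the gain can dominate \emph{any} sequence in $\ell^\rho$.

Fix $R>0$ and $j_0\ge1$ with $m2^{-j_0}\le R/2$, and put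
\[
e(\tau)=\int_{-R}^{R/2}|\Delta^m_\tau f|^p\,dy,\qquad\varepsilon_j=2^{jsp}\,2^{j+1}\int_{2^{-j-1}}^{2^{-j}}e(\tau)\,d\tau,\qquad\Sigma_l=\sum_{j_0\le j<l}\varepsilon_j .
\]
Let $a\in\ell^\rho$ be nonnegative and nonincreasing, and take $\mu_k=0$, $N_k=\lceil a_k2^{k(n-sp)}\rceil$ in \eqref{eq:ramps}. Then $\pi_k\le a_k+2^{-k(n-sp)}$, so $g\in B^s_{p,q}\cap L_\infty$ and $f\circ g\in B^s_{p,q}$. The average of $e(2^kh)$ over $h\in[2^{-l-1},2^{-l}]$ is $2^{-(l-k)sp}\varepsilon_{l-k}$, so averaging \eqref{eq:ramplower} gives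
\[
2^{lsp}\sup_{|h|\le2^{-l}}\|\Delta^m_{he_1}(f\circ g)\|_p^p\ge c\sum_{1\le k\le l-j_0}a_k\,\varepsilon_{l-k}\ge c\,a_l\Sigma_l .
\]
By Lemma~\ref{lem:anal}, $(a_l\Sigma_l)\in\ell^\rho$. Suppose that $\Sigma_l\to\infty$. If $\rho=\infty$, $a\equiv1$ gives a contradiction. If $\rho<\infty$, choose $l_1<l_2<\cdots$ with $\Sigma_{l_i}\ge2^i$ and $d_i=l_{i+1}-l_i$ nondecreasing, and let $a_l=(i^2d_i)^{-1/\rho}$ for $l_i\le l<l_{i+1}$, $a_l=a_{l_1}$ for $l<l_1$. Then $a$ is nonincreasing and in $\ell^\rho$, but $\sum_l(a_l\Sigma_l)^\rho\ge\sum_i2^{i\rho}i^{-2}=\infty$. Hence $\sum_{j\ge j_0}\varepsilon_j<\infty$, and with $\tau_0=2^{-j_0}$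
\begin{equation}\label{eq:localdiff}
\int_0^{\tau_0}\tau^{-sp}e(\tau)\,\frac{d\tau}\tau\le2^{sp}\sum_{j\ge j_0}\varepsilon_j<\infty .
\end{equation}

It remains to localize. Let $\phi\in\mathcal{D}((-\frac R4,\frac R4))$ and $0<\tau\le\tau_0$. The Leibniz rule for differences reads
\[
\Delta^m_\tau(\phi f)(y)=\sum_{i=0}^m\binom mi\,(\Delta^i_\tau\phi)(y+(m-i)\tau)\,\Delta^{m-i}_\tau f(y).
\]
The term $i=0$ vanishes outside $(-R,\frac R2)$, so the $p$-th power of its $L_p$ norm is at most $Ce(\tau)$. The terms $i\ge1$ involve $f$ only on $(-R,R)$, so we may replace $f$ by $u=\psi f\in B^s_{p,\infty}(\mathbb{R})$, where $\psi\in\mathcal{D}(\mathbb{R})$ equals $1$ on $[-R,R]$. By \eqref{eq:diffj} and $\min(1,x^r)\le x^{\min(r,s-1/2)}$, we have $\|\Delta^r_\tau u\|_p\le C\tau^{\min(r,s-1/2)}\sum_j2^{j(s-1/2)}\|u_j\|_p\le C\tau^{\min(r,s-1/2)}$. With $|\Delta^i_\tau\phi|\le C\tau^i$, these terms are $O(\tau^{\min(m,s+1/2)})$ in $L_p$, and this exponent exceeds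 $s$. By \eqref{eq:localdiff} and Lemma~\ref{lem:diffconv}, $\phi f\in B^s_{p,p}(\mathbb{R})$. Since $R$ is arbitrary, $f\in B^{s,loc}_{p,p}(\mathbb{R})$. \qed

\section{Sufficiency for $W^m_1$}\label{sec:sob}

We turn to sufficiency. Throughout the rest of the paper the following reduction is in force. Given $g$ with $\|g\|_\infty\le M$, $M>0$, we multiply $f$ by a cut-off equal to $1$ on $[-M,M]$. This changes neither $f\circ g$ nor $f(0)=0$, and now $f$ has compact support and lies in the global space on $\mathbb{R}$.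

Let $p=1$ and $s=m\in\mathbb{N}$; the hypothesis $s>1+\frac1p$ means $m\ge3$. In the chain rule for $\partial^\beta(f\circ g)$, $|\beta|=m$, the derivatives $f^{(k)}$ with $k<m$ are bounded, and these terms only require interpolation between $W^m_1$ and $L_\infty$. The difficulty is the top term $f^{(m)}(g)\,(\nabla g)^m$, since $f^{(m)}$ is merely integrable. It can only be integrated by a change of variables $y=g(x)$ along lines, which here takes the form of an integration by parts.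

We use the Gagliardo--Nirenberg inequality \cite{Nirenberg}: for integers $1\le|\beta|\le r$, with $\|D^rg\|_1=\sum_{|\gamma|=r}\|\partial^\gamma g\|_1$,
\begin{equation}\label{eq:GN}
\|\partial^\beta g\|_{r/|\beta|}\le C\|g\|_\infty^{1-|\beta|/r}\|D^rg\|_1^{|\beta|/r}.
\end{equation}
Let $g\in W^m_1\cap L_\infty(\mathbb{R}^n)$, $\|g\|_\infty\le M$, and $g_\varepsilon=g*\rho_\varepsilon$ with a nonnegative mollifier $\rho_\varepsilon$, so that $\|g_\varepsilon\|_\infty\le M$ and all derivatives of $g_\varepsilon$ are integrable and tend to $0$ at infinity. Call $F\in C^\infty(\mathbb{R})$ \emph{admissible} if $F(0)=0$, $F',\dots,F^{(m)}$ are bounded and $F^{(m)}\in L_1$, and put $[F]=\max_{1\le k<m}\|F^{(k)}\|_\infty+\|F^{(m)}\|_1$.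

\emph{Step 1: for admissible $F$, $\|F\circ g_\varepsilon\|_{W^m_1}\le C_M[F]\,\|g_\varepsilon\|_{W^m_1}$.} First, $\|F\circ g_\varepsilon\|_1\le\|F'\|_\infty\|g_\varepsilon\|_1$. For $|\beta|=r\in\{1,\dots,m\}$, $\partial^\beta(F\circ g_\varepsilon)$ is a linear combination of terms
\begin{equation}\label{eq:chain}
F^{(k)}(g_\varepsilon)\prod_{i=1}^k\partial^{\beta_i}g_\varepsilon,\qquad1\le k\le r,\quad\sum_i\beta_i=\beta,\quad|\beta_i|\ge1 .
\end{equation}
If $k<m$, H\"older's inequality with exponents $r/|\beta_i|$ and \eqref{eq:GN} bound the $L_1$ norm by $C\|F^{(k)}\|_\infty M^{k-1}\|D^rg_\varepsilon\|_1$. If $k=m$, then $r=m$, all $|\beta_i|=1$, and the term is at most $\sum_a|F^{(m)}(g_\varepsilon)|\,|\partial_ag_\varepsilon|^m$ by the inequality of arithmetic and geometric means. Let $H(y)=\int_{-M}^y|F^{(m)}|$, a $C^1$ function with $0\le H\le\|F^{(m)}\|_1$ on $[-M,M]$. Since $m\ge3$, $t\mapsto t|t|^{m-2}$ is $C^1$ with derivative $(m-1)|t|^{m-2}$,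 and integration by parts on lines parallel to $e_a$ gives
\[
\int|F^{(m)}(g_\varepsilon)||\partial_ag_\varepsilon|^m=\int\partial_a\big(H(g_\varepsilon)\big)\,\partial_ag_\varepsilon|\partial_ag_\varepsilon|^{m-2}=-(m-1)\int H(g_\varepsilon)|\partial_ag_\varepsilon|^{m-2}\partial_a^2g_\varepsilon .
\]
By H\"older and \eqref{eq:GN} this is at most $(m-1)\|F^{(m)}\|_1\|\partial_ag_\varepsilon\|_m^{m-2}\|\partial^2_ag_\varepsilon\|_{m/2}\le C\|F^{(m)}\|_1M^{m-2}\|D^mg_\varepsilon\|_1$.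

\emph{Step 2: the same estimate holds with $g$ in place of $g_\varepsilon$.} By \eqref{eq:GN} applied to $g_\varepsilon-g_{\varepsilon'}$, $\partial^{\beta_i}g_\varepsilon\to\partial^{\beta_i}g$ in $L_{r/|\beta_i|}$, so the products in \eqref{eq:chain} converge in $L_1$. Along a sequence $\varepsilon\to0$, $F^{(k)}(g_\varepsilon)\to F^{(k)}(g)$ boundedly almost everywhere, so each term \eqref{eq:chain} converges in $L_1$ by dominated convergence. Also $\|F\circ g_\varepsilon-F\circ g\|_1\le\|F'\|_\infty\|g_\varepsilon-g\|_1$. Hence $F\circ g_\varepsilon\to F\circ g$ in $W^m_1$.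

\emph{Step 3: general $f$.} Let $f\in W^m_1(\mathbb{R})$ be compactly supported with $f(0)=0$, and $f_\delta=f*\rho_\delta-(f*\rho_\delta)(0)$. Both $f_\delta$ and $F=f_\delta-f_{\delta'}$ are admissible, and $\|F^{(k)}\|_\infty\le\|F^{(k+1)}\|_1$ for $k\ge1$ gives $[F]\le2\|f*\rho_\delta-f*\rho_{\delta'}\|_{W^m_1}\to0$. By Step~2, $(f_\delta\circ g)$ is Cauchy in $W^m_1(\mathbb{R}^n)$. It converges uniformly to $f\circ g$, so $f\circ g\in W^m_1(\mathbb{R}^n)$. With Lemma~\ref{lem:easy} this proves Theorem~\ref{thm:class}(A) for $W^m_1$. \qed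

\section{Composition on a line}\label{sec:line}

For fractional smoothness there is no chain rule of order $s$, and the change of variables must be carried out by hand, on the intervals where $g$ is monotone. Let $s>1+\frac1p$ and
\[
\alpha=s-\tfrac1p>1,\qquad\sigma=s-1-\tfrac1p>0 .
\]
After the reduction of Section~\ref{sec:sob}, $f\in B^s_{p,\infty}(\mathbb{R})$ and $f(0)=0$. By Lemma~\ref{lem:bern}, $\|f_j^{(b)}\|_\infty\le C2^{j(b-\alpha)}\|f\|_{B^s_{p,\infty}}$. Since $\alpha>1$, $f\in C^1$ and $L:=\|f'\|_\infty<\infty$. Since $f(0)=0$, $|f\circ g|\le L|g|$, so $f\circ g\in L_p$ whenever $g\in L_p$; this is the only use of $f(0)=0$. Fix an integer $K>s$ and put $\bar K=(K-1)^2+1\ge K$. With $\Lambda=C\|f\|_{B^s_{p,\infty}}$,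
\begin{equation}\label{eq:holder}
\inf_{\deg P<K}\ \sup_{I(y,\rho)}|f-P|\le\Lambda\rho^\alpha\qquad(y\in\mathbb{R},\ \rho>0).
\end{equation}
Indeed, let $P$ be the Taylor polynomial at $y$ of the sum of the $f_j$ with $2^j\rho\le1$ ($P=0$ if there are none). The error is at most $C\|f\|_{B^s_{p,\infty}}$ times $\sum_{2^j\rho\le1}\rho^K2^{j(K-\alpha)}+\sum_{2^j\rho>1}2^{-j\alpha}\le C\rho^\alpha$.

For a compact interval $J$ let $\lambda J$ be the concentric interval of length $\lambda|J|$, and let $\Pi_J$ be the $L_2(J)$-orthogonal projection onto polynomials of degree $<K$, extended to $L_1(J)$. After scaling $J$ to $[-1,1]$, the equivalence of norms on polynomials of degree $<K$ gives, for $\lambda\ge1$ and $\deg P<K$,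
\begin{equation}\label{eq:poly}
\sup_J|\Pi_Ju|\le\frac C{|J|}\int_J|u|,\qquad\sup_{\lambda J}|P|\le\frac{C\lambda^{K}}{|J|}\int_J|P|,\qquad\sup_{\lambda J}|P'|\le\frac{C_\lambda}{|J|}\sup_J|P| .
\end{equation}
Since $u-\Pi_Ju=(u-P)-\Pi_J(u-P)$, the polynomial $\Pi_Ju$ is a best approximation up to a constant factor, both in mean and in the supremum norm.

If $g$ is affine with $g'\ne0$, then $\operatorname{osc}^K(f\circ g;x,t)=\operatorname{osc}^K(f;g(x),t|g'|)$. This should persist when $g'$ is nearly constant on $I(x,t)$. When it is not, $g'$ is bounded by its own variation, so $g$ moves little, and the H\"older bound \eqref{eq:holder} suffices. For $g\in C^1(\mathbb{R})$ let $\omega(x,t)=\sup_{|\tau|\le t}|g'(x+\tau)-g'(x)|$.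

\begin{lemma}\label{lem:point}
Let $g\in C^1(\mathbb{R})$, $|g|\le M$, $x\in\mathbb{R}$, $t>0$.
\begin{itemize}
\item[(i)] If $g'(x)\ne0$ and $\omega(x,t)\le\frac12|g'(x)|$, then
\[\operatorname{osc}^{\bar K}(f\circ g;x,t)\le C\operatorname{osc}^K(f;g(x),2t|g'(x)|)+CL\operatorname{osc}^K(g;x,t).\]
\item[(ii)] Otherwise, $\operatorname{osc}^{\bar K}(f\circ g;x,t)\le C\Lambda\min(M,t\,\omega(x,t))^\alpha+CL\operatorname{osc}^K(g;x,t)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $I=I(x,t)$, $y_0=g(x)$, and let $\rho>0$ be such that $g(I)\subset J=I(y_0,\rho)$. Put $P=\Pi_Jf$, $Q=\Pi_Ig$. We approximate $f\circ g$ by $P\circ Q$, of degree at most $(K-1)^2<\bar K$. By \eqref{eq:poly}, $Q-y_0=\Pi_I(g-y_0)$ is bounded by $C\rho$ on $I$, so $g$ and $Q$ map $I$ into $\lambda J$ for a fixed $\lambda$. Also $P-f(y_0)=\Pi_J(f-f(y_0))$ is bounded by $CL\rho$ on $J$, so $|P'|\le CL$ on $\lambda J$. Hence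
\[
\frac1{2t}\int_I|P\circ g-P\circ Q|\le\frac{CL}{2t}\int_I|g-Q|\le CL\operatorname{osc}^K(g;x,t),
\]
and it remains to choose $\rho$ and to bound the mean of $|f\circ g-P\circ g|$ over $I$.

(i) On $I$ we have $\frac12|g'(x)|\le|g'|\le\frac32|g'(x)|$, so $g$ is injective on $I$ and $\rho=2t|g'(x)|$ is allowed. Substituting $y=g$,
\[
\frac1{2t}\int_I|f\circ g-P\circ g|\le\frac1{2t}\,\frac2{|g'(x)|}\int_J|f-P|=\frac4{|J|}\int_J|f-P|\le C\operatorname{osc}^K(f;y_0,\rho).
\]

(ii) Now $|g'(x)|\le2\omega(x,t)$, so $|g'|\le3\omega(x,t)$ on $I$ and $\rho:=\sup_I|g-y_0|\le\min(2M,3t\omega(x,t))$. If $\rho=0$, $f\circ g$ is constant on $I$. Otherwise the mean is at most $\sup_J|f-P|\le C\Lambda\rho^\alpha$ by \eqref{eq:holder}.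
\end{proof}

Sort the points by slope: $X_k=\{x:2^k\le|g'(x)|<2^{k+1}\}$, $k\in\mathbb{Z}$. For $x\in X_k$ and $t=2^{-l}$ the radius $2t|g'(x)|$ lies in $[2^{1-(l-k)},2^{2-(l-k)})$. So Lemma~\ref{lem:point} and \eqref{eq:oscbasic} give, for all $x$ and $l\ge0$,
\begin{equation}\label{eq:master}
\operatorname{osc}^{\bar K}(f\circ g;x,2^{-l})\le C\big(L\,\mathrm{I}_l(x)+\Lambda\,\mathrm{II}_l(x)+\mathrm{III}_l(x)\big),
\end{equation}
where $\mathrm{I}_l(x)=\operatorname{osc}^K(g;x,2^{-l})$, $\mathrm{II}_l(x)=\min(M,2^{-l}\omega(x,2^{-l}))^\alpha$, and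
\[
\mathrm{III}_l(x)=\sum_{k\in\mathbb{Z}}1_{X_k}(x)\operatorname{osc}^K\big(f;g(x),2^{2-(l-k)}\big).
\]
In $\mathrm{III}_l$ the oscillation of $f$ is controlled only in $L_p(dy)$, so we must substitute $y=g(x)$, and we lose a factor equal to the number of monotone pieces of $g$ with slope about $2^k$. The next lemma says that each piece is paid for by a change of $g'$ of order $2^k$ on a short interval. For a function $w$ on $J$ let $\operatorname{diam}w(J)=\sup_Jw-\inf_Jw$.

\begin{lemma}\label{lem:count}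
Let $g\in C^1(\mathbb{R})$, $|g|\le M$, $k\in\mathbb{Z}$. Let $U_i$ be those components of the open set $\{2^{k-1}<|g'|<2^{k+2}\}$ that meet $X_k$, and let $N_k\le\infty$ be their number. For every measurable $H\ge0$ (with $\infty\cdot0=0$),
\[
\int_{X_k}H(g(x))\,dx\le2^{-k}N_k\int_{\mathbb{R}}H(y)\,dy .
\]
Each $\overline{U_i}$ contains a closed interval $J_i$ with $|J_i|\le4M2^{-k}$ and $\operatorname{diam}g'(J_i)\ge2^{k-1}$, and the $J_i$ have disjoint interiors.
\end{lemma}

\begin{proof}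
On $U_i$ the derivative has constant sign, so $g$ is strictly monotone and $\int_{X_k\cap U_i}H(g)\,dx\le2^{-k}\int_{U_i}H(g)|g'|\,dx\le2^{-k}\int H$. Since $g$ is bounded, $2^{k-1}|U_i|\le2M$; in particular $U_i$ has a finite left endpoint $a_i$, and $|g'(a_i)|\in\{2^{k-1},2^{k+2}\}$. Pick $x_i\in X_k\cap U_i$ and let $J_i=[a_i,x_i]$. Then $\big||g'(a_i)|-|g'(x_i)|\big|\ge2^{k-1}$.
\end{proof}

\subsection*{An auxiliary exponent}
The modulus $\omega$ measures smoothness of $g$ of an order between $1$ and $2$, whereas $s$ may be large. We trade smoothness for integrability by interpolating with $L_\infty$. Since $sp>p+1\ge2$, we can fix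
\[
\kappa\in\big(\max(p,\tfrac{sp}2),\,sp-1\big),\qquad s'=\frac{sp}\kappa .
\]
Then $s'<2$ because $\kappa>\frac{sp}2$, while $\kappa<sp-1=\alpha p$ is equivalent both to $s'>1+\frac1\kappa$ and to $s'\alpha>s$.

\section{Sufficiency for Besov spaces}\label{sec:besov}

Let $g\in B^s_{p,q}(\mathbb{R}^n)$, $\|g\|_\infty\le M$, $\gamma_j=2^{js}\|g_j\|_p$ for $j\ge0$ and $\gamma_j=0$ for $j<0$, so $\gamma\in\ell^q$. Let $f\in B^s_{p,v}(\mathbb{R})$ with $f(0)=0$, where $v$ is specified later. By Lemma~\ref{lem:oscconv} it suffices to show that $(2^{ls}\|\operatorname{osc}^{\bar K}_i(f\circ g;\cdot,2^{-l})\|_p)_{l\ge0}\in\ell^q$ for each $i$. By symmetry let $i=1$, and write $x=(x_1,x')$.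

\subsection*{Good lines}
If $s\le\frac np$, $g$ need not embed into continuous functions through Lemma~\ref{lem:bern}, but the hypothesis $s>1+\frac1p$ makes it $C^1$ along almost every line. By \eqref{eq:supline} with $l=0$,
\[
\sum_j\Big\|\sup_{|\tau|\le1}|\partial_1g_j(\cdot+\tau e_1)|\Big\|_p\le C\sum_j2^{-j\sigma}\gamma_j<\infty,
\]
and the same sum without $\partial_1$ is smaller by factors $2^{-j}$. So $\sum_j\sup_{|\tau|\le1}(|g_j|+|\partial_1g_j|)(x+\tau e_1)<\infty$ for almost every $x$. By Fubini's theorem, for almost every $x'$ this holds for almost every $x_1$, and then $\sum g_j$ and $\sum\partial_1g_j$ converge locally uniformly on the line. For almost every $x'$, moreover, $\sum g_j=g$ and $|g|\le M$ almost everywhere on the line. On such \emph{good} lines we identify $g$ with the $C^1$ function $\sum g_j$, bounded by $M$, with $\partial_1g=\sum\partial_1g_j$, and we apply \eqref{eq:master}; $\omega$, $X_k$ and $N_k=N_k(x')$ refer to the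 line. The term $\mathrm{I}_l$ is handled by Lemma~\ref{lem:anal}.

\subsection*{The term $\mathrm{II}_l$}
Since $\alpha p=sp-1>\kappa$, we have $\min(M,a)^{\alpha p}\le M^{sp-1-\kappa}a^\kappa$, and with $s'\kappa=sp$,
\[
2^{lsp}\|\mathrm{II}_l\|_p^p\le M^{sp-1-\kappa}\big(2^{l(s'-1)}\|\omega(\cdot,2^{-l})\|_\kappa\big)^\kappa .
\]
Use the mean value theorem for $j\le l$ and the trivial bound for $j>l$:
\begin{equation}\label{eq:omegasplit}
\omega(x,2^{-l})\le\sum_{j\le l}2^{-l}\sup_{|\tau|\le2^{-l}}|\partial_1^2g_j(x+\tau e_1)|+2\sum_{j>l}\sup_{|\tau|\le2^{-l}}|\partial_1g_j(x+\tau e_1)| .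
\end{equation}
By Lemma~\ref{lem:bern} in $L_\kappa$, $\|\omega(\cdot,2^{-l})\|_\kappa\le C\sum_{j\le l}2^{2j-l}\|g_j\|_\kappa+C\sum_{j>l}2^{j+(j-l)/\kappa}\|g_j\|_\kappa$. From $\|g_j\|_\infty\le CM$ we get $\|g_j\|_\kappa^\kappa\le(CM)^{\kappa-p}\|g_j\|_p^p$, that is $\|g_j\|_\kappa\le C_M2^{-js'}\gamma_j^{p/\kappa}$. The powers of $2$ combine to $2^{-(l-j)(2-s')}$ for $j\le l$ and $2^{-(j-l)(s'-1-1/\kappa)}$ for $j>l$. With $\delta=\min(2-s',s'-1-\frac1\kappa)>0$ and Jensen's inequality for the exponent $\kappa/p\ge1$,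
\[
2^{ls}\|\mathrm{II}_l\|_p\le C_M\Big(\sum_j2^{-\delta|j-l|}\gamma_j^{p/\kappa}\Big)^{\kappa/p}\le C_M\sum_j2^{-\delta|j-l|}\gamma_j ,
\]
which is in $\ell^q$. So the first two terms are harmless for all parameters.

\subsection*{The term $\mathrm{III}_l$ is a convolution}
Let $c_j=2^{js}\|\operatorname{osc}^K(f;\cdot,2^{2-j})\|_{L_p(\mathbb{R})}$, $j\in\mathbb{Z}$. Then $c\in\ell^v(\mathbb{Z})$, by Lemma~\ref{lem:anal} for $j\ge2$ and by $c_j\le2^{js}\|f\|_p$ (see \eqref{eq:oscbasic}) for $j<2$. Let $\nu_k$ be the upper integral of $N_k(x')$ over $\mathbb{R}^{n-1}$, that is, the infimum of the integrals of its measurable majorants (for $n=1$, $\nu_k=N_k$). The sets $X_k$ are disjoint, so Lemma~\ref{lem:count} on each good line and integration in $x'$ give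
\begin{equation}\label{eq:convupper}
2^{lsp}\|\mathrm{III}_l\|_p^p\le\sum_{k\in\mathbb{Z}}2^{lsp}2^{-k}\nu_k\,2^{-(l-k)sp}c^p_{l-k}=\sum_{k\in\mathbb{Z}}\beta_k^p\,c_{l-k}^p,\qquad\beta_k^p:=2^{k(sp-1)}\nu_k .
\end{equation}
This is the counterpart of \eqref{eq:convlower}: the ramps of generation $k$ have slope $2^{k-\mu_k}$ and meet a set of lines of measure about $2^{-k(n-1)}$ each, and $2^{(k-\mu_k)(sp-1)}N_k2^{-k(n-1)}=\Gamma_k$. We have to show that the right side of \eqref{eq:convupper} is in $\ell^{q/p}$.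

To bound $\beta_k$, choose a level $k'$ so low that the frequencies up to $2^{k'}$ cannot produce a change of slope of order $2^k$. Then the higher frequencies must pay for every interval $J_i$, and they are cheap to sum because $\sigma>0$.

\begin{lemma}\label{lem:beta}
If $k,k'\in\mathbb{Z}$ and $\|\partial_1S_{k'}g\|_\infty\le2^{k-3}$, then $\beta_k\le C2^{k\sigma}\sum_{j>k'}2^{-j\sigma}\gamma_j$.
\end{lemma}

\begin{proof}
Fix a good line and let $J_i$ be as in Lemma~\ref{lem:count}. Put $w_j=\partial_1g_j$, restricted to the line. Since $\operatorname{diam}(\partial_1S_{k'}g)(J_i)\le2^{k-2}$, we have $2^{k-2}\le\sum_{j>k'}\operatorname{diam}w_j(J_i)$. Minkowski's inequality in $\ell^p$ over $i$ (for finite subfamilies, then in the limit) gives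
\[
2^{k-2}N_k^{1/p}\le\sum_{j>k'}\Big(\sum_i\big(\operatorname{diam}w_j(J_i)\big)^p\Big)^{1/p}.
\]
If $|J_i|\le2^{-j}$, H\"older's inequality gives $(\operatorname{diam}w_j(J_i))^p\le(\int_{J_i}|\partial_1w_j|)^p\le2^{-j(p-1)}\int_{J_i}|\partial_1w_j|^p$. If $|J_i|>2^{-j}$, let $w_j^*(x)=\sup_{|\tau|\le2^{-j}}|w_j(x+\tau e_1)|$. The points of $J_i$ within distance $2^{-j}$ of a maximum point of $|w_j|$ form an interval of length at least $2^{-j}$ on which $w_j^*\ge\sup_{J_i}|w_j|$, so $(\operatorname{diam}w_j(J_i))^p\le2^p2^j\int_{J_i}(w_j^*)^p$. The $J_i$ have disjoint interiors, so $\sum_i(\operatorname{diam}w_j(J_i))^p\le\Theta_j(x')^p$ with the measurable function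
\[
\Theta_j(x')^p=2^{-j(p-1)}\int_{\mathbb{R}}|\partial_1^2g_j|^p\,dx_1+2^{p+j}\int_{\mathbb{R}}(w_j^*)^p\,dx_1 .
\]
By Lemma~\ref{lem:bern}, $\int\Theta_j^p\,dx'\le C2^{j(p+1)}\|g_j\|_p^p=C2^{-j\sigma p}\gamma_j^p$. Now $(2^{2-k}\sum_{j>k'}\Theta_j)^p$ is a measurable majorant of $N_k$, so $\nu_k^{1/p}\le C2^{-k}\sum_{j>k'}2^{-j\sigma}\gamma_j$. Multiply by $2^{k(s-1/p)}=2^{k(1+\sigma)}$.
\end{proof}

The larger $k'$ can be taken, the better the bound. The three cases differ in what is known about $\|g_j\|_\infty$.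

\subsection*{Case 1: only $\|g\|_\infty\le M$}
We have $\|\partial_1S_{k'}g\|_\infty\le C_02^{k'}M$. Take $k'=k-m_0$ with $C_02^{-m_0}M\le\frac18$. Then $\beta_k\le C\sum_{j>k-m_0}2^{-(j-k)\sigma}\gamma_j$, so $\beta\in\ell^q(\mathbb{Z})$. Let $v=\min(p,q)$. If $q>p$, then $\beta^p\in\ell^{q/p}$ and $c^p\in\ell^1$, and Young's inequality applies. If $q\le p$, then $\beta^p,c^p\in\ell^r$ with $r=q/p\le1$, and $\ell^r*\ell^r\subset\ell^r$ because $(\sum x_k)^r\le\sum x_k^r$. This proves the sufficiency in (C), and (B) for $q\le p$.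

In the other two cases $q>p$ and $v=q$. Then $c^p\in\ell^{q/p}$ only, and by Young's inequality it suffices to show $\beta^p\in\ell^1(\mathbb{Z})$.

\subsection*{Case 2: $s>\frac np$}
Let $\delta'\in(0,1)$ with $\delta'\le s-\frac np$. By Lemma~\ref{lem:bern}, $\|g_j\|_\infty\le C2^{-j\delta'}\|\gamma\|_\infty$, so $\|\partial_1S_{k'}g\|_\infty\le C\|\gamma\|_\infty\sum_{j\le k'}2^{j(1-\delta')}\le C_g2^{k'(1-\delta')}$. For $k\ge0$ take $k'=\lfloor\frac k{1-\delta'}\rfloor-m_1$ with $C_g2^{-m_1(1-\delta')}\le\frac18$. Then $\beta_k\le C2^{(k-k')\sigma}\|\gamma\|_\infty\le C2^{-k\sigma\delta'/(1-\delta')}$. For $k<0$ take $k'=-1$, where $S_{k'}g=0$; then $\beta_k\le C2^{k\sigma}$. Hence $\beta^p\in\ell^1(\mathbb{Z})$.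

\subsection*{Case 3: $s=\frac np$, $q\le n-1$}
Now $\|g_j\|_\infty\le C\gamma_j$, with no prescribed rate, so $k'$ must be adapted to $\gamma$. For this we replace $\gamma$ by a slowly varying majorant. Assume $g\ne0$, and let $\epsilon=\min(\frac12,\sigma)$, $\eta_i=\sum_{j\ge0}2^{-\epsilon|j-i|}\gamma_j>0$ for $i\in\mathbb{Z}$. Then $\eta\in\ell^q(\mathbb{Z})$ and $2^{-\epsilon}\le\eta_{i+1}/\eta_i\le2^\epsilon$. Since $\epsilon\le1$ and $\epsilon\le\sigma$,
\[
\|\partial_1S_ig\|_\infty\le C_1\sum_{j\le i}2^j\gamma_j\le C_12^i\eta_i,\qquad\sum_{j>i}2^{-(j-i)\sigma}\gamma_j\le\eta_i .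
\]
The sequence $2^i\eta_i$ increases from $0$ to $\infty$ with ratios in $[2^{1/2},2^{3/2}]$. Let $k'=k'(k)$ be the largest $i$ with $C_12^i\eta_i\le2^{k-3}$. Then $2^{k-9/2}<C_12^{k'}\eta_{k'}\le2^{k-3}$. Consequently each integer equals $k'(k)$ for at most two $k$, and $2^{k-k'}\le C\eta_{k'}$. By Lemma~\ref{lem:beta},
\begin{equation}\label{eq:betacrit}
\beta_k\le C2^{(k-k')\sigma}\eta_{k'}\le C\eta_{k'}^{1+\sigma},\qquad\text{that is}\qquad\beta_k^p\le C\eta_{k'(k)}^{\,n-1},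
\end{equation}
because $(1+\sigma)p=sp-1=n-1$; this is the exponent of the gain in Proposition~\ref{prop:critical}. As $q\le n-1$, $\sum_k\beta_k^p\le C\sum_i\eta_i^{n-1}<\infty$.

With Lemma~\ref{lem:easy} and Section~\ref{sec:lower}, parts (B) and (C) of Theorem~\ref{thm:class} are proved. \qed

\begin{remark}
Let $s=\frac np$ and $q>n-1$. The derivation of \eqref{eq:betacrit} did not use $q\le n-1$, so $\beta^p\in\ell^{q/(n-1)}$. By Young's inequality $\ell^a*\ell^b\subset\ell^{q/p}$ for $\frac1a+\frac1b=1+\frac pq$, the conditions $f(0)=0$ and $f\in B^{s,loc}_{p,v}(\mathbb{R})$ are sufficient, where $\frac1v=\frac1p-\frac{n-1-p}{pq}$ (and $v=p$ if $q=\infty$).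
\end{remark}

\section{Sufficiency for Lizorkin--Triebel spaces}\label{sec:lt}

In the $F$ scale the sum over $l$ is taken at each point $x$. At a point of $X_k$ the terms $\mathrm{III}_l$ run through the oscillations of $f$ at the single point $g(x)$, shifted by $k$, so no convolution arises. Moreover the problem reduces to one dimension.

\subsection*{Reduction to the line}
For $u\in L_p(\mathbb{R}^n)$ let $\|u\|_{(i)}^p=\int_{\mathbb{R}^{n-1}}\|u(\dots,\cdot_i,\dots)\|^p_{F^s_{p,q}(\mathbb{R})}\,dx'$, the one-dimensional norm being taken in $x_i$ and $x'$ denoting the other variables. The \emph{Fubini property} (\cite[Thm.~4.4]{Triebel2001}; see also \cite[2.5.13]{Triebel1983}) states that for $1\le p<\infty$, $1\le q\le\infty$, $s>0$,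
\[
\|u\|_{F^s_{p,q}(\mathbb{R}^n)}\sim\sum_{i=1}^n\|u\|_{(i)} .
\]
It is enough to know this for $u\in F^s_{p,q}$: if $u\in L_p$ and the right side is finite, the mollifications $u*\rho_\varepsilon$ lie in $B^s_{p,1}\subset F^s_{p,q}$ by Lemma~\ref{lem:synth}; they satisfy $\|u*\rho_\varepsilon\|_{(i)}\le\|u\|_{(i)}$ by Minkowski's inequality, as $\|\cdot\|_{(i)}$ is translation invariant; and $(u*\rho_\varepsilon)_j\to u_j$ uniformly, so $u\in F^s_{p,q}$ by Fatou's lemma. To integrate a one-dimensional estimate over $x'$ we need it to be \emph{linear} in the norm of $g$. Thus Theorem~\ref{thm:class}(A) for $F^s_{p,q}$ follows from Lemma~\ref{lem:easy}, the cut-off reduction and the next proposition, applied to almost every line.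

\begin{proposition}\label{prop:F1}
Let $s>1+\frac1p$, $f,g\in F^s_{p,q}(\mathbb{R})$, $f(0)=0$, $|g|\le M$. Then
\[
\|f\circ g\|_{F^s_{p,q}(\mathbb{R})}\le C\big(\|f'\|_\infty+M^{s-1-1/p}\|f\|_{F^s_{p,q}(\mathbb{R})}\big)\|g\|_{F^s_{p,q}(\mathbb{R})} .
\]
\end{proposition}

\subsection*{Maximal functions and oscillations}
From now on $n=1$. Let $\mathcal{M}u(x)=\sup_{t>0}\frac1{2t}\int_{I(x,t)}|u|$ be the Hardy--Littlewood maximal function, bounded on $L_P$ for $P>1$. The Fefferman--Stein inequality says that $(w_j)\mapsto(\mathcal{M}w_j)$ is bounded on $L_P(\ell^Q)$ for $1<P<\infty$, $1<Q\le\infty$. For $a>0$ let $u_j^{*,a}(x)=\sup_y|u_j(y)|(1+2^j|x-y|)^{-a}$. By \cite[1.3.1]{Triebel1983}, $|u_j^{(b)}|\le C2^{jb}u_j^{*,a}$ and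
\begin{equation}\label{eq:peetre}
u_j^{*,1/r}\le C\big(\mathcal{M}|u_j|^r\big)^{1/r}\qquad(r>0).
\end{equation}
Since $1+2^j|x-y|\le(1+2^j|\tau|)(1+2^j|x+\tau-y|)$, we have $u_j^{*,a}(x+\tau)\le(1+2^j|\tau|)^au_j^{*,a}(x)$, and so the pointwise analogue of \eqref{eq:supline} holds:
\begin{equation}\label{eq:supmax}
\sup_{|\tau|\le2^{-l}}|u_j^{(b)}(x+\tau)|\le C2^{jb}\,2^{a(j-l)_+}u_j^{*,a}(x)\qquad(l\in\mathbb{Z}).
\end{equation}

\begin{lemma}\label{lem:Fosc}
Let $K>s>0$ be an integer, $u\in L_p(\mathbb{R})$, and $G^K_u(x)=\|(2^{ls}\operatorname{osc}^K(u;x,2^{-l}))_{l\ge0}\|_{\ell^q}$. Then {\rm(i)} $\|G^K_u\|_p\le C\|u\|_{F^s_{p,q}}$ and {\rm(ii)} $\|u\|_{F^s_{p,q}}\le C(\|u\|_p+\|G^K_u\|_p)$.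
\end{lemma}

\begin{proof}
(i) Since $p$ or $q$ may equal $1$, we apply the maximal inequality to a power $|u_j|^r$. Choose $r\in(0,1)$ with $\frac{1-r}r<s$, and let $a=\frac1r$, $m_j=(\mathcal{M}|u_j|^r)^{1/r}$. In \eqref{eq:split} the terms $j\le l$ are at most $C2^{(j-l)K}m_j(x)$ by \eqref{eq:supmax} and \eqref{eq:peetre}. For $j>l$ and $I=I(x,2^{-l})$,
\[
\frac1{|I|}\int_I|u_j|\le\big(\sup_I|u_j|\big)^{1-r}\frac1{|I|}\int_I|u_j|^r\le C\big(2^{(j-l)/r}m_j(x)\big)^{1-r}m_j(x)^r .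
\]
So $2^{ls}\operatorname{osc}^K(u;x,2^{-l})\le C\sum_j2^{-\delta|j-l|}2^{js}m_j(x)$ with $\delta=\min(K-s,s-\frac{1-r}r)>0$, hence $G^K_u\le C\|(2^{js}m_j)\|_{\ell^q}$. Apply the Fefferman--Stein inequality in $L_{p/r}(\ell^{q/r})$ to $w_j=|2^{js}u_j|^r$.

(ii) We have $\|u_0\|_p\le C\|u\|_p$. Let $l\ge1$. The kernel $\check\varphi_l$ annihilates polynomials, but it is not compactly supported, so we compare approximating polynomials on growing intervals. Let $I_i=I(x,2^{i-l})$, $P_i=\Pi_{I_i}u$ and $o_i=\operatorname{osc}^K(u;x,2^{i-l})$, $i\ge0$. The mean of $|P_i-P_{i-1}|$ over $I_{i-1}$ is at most $C(o_i+o_{i-1})$, so by \eqref{eq:poly} $\sup_{I_d}|P_i-P_{i-1}|\le C2^{(d-i)K}(o_i+o_{i-1})$ for $1\le i\le d$. Writing $u-P_0=(u-P_d)+\sum_{i=1}^d(P_i-P_{i-1})$, we get $|I_d|^{-1}\int_{I_d}|u-P_0|\le C\sum_{i\le d}2^{(d-i)K}o_i$. Let $T=K+2$. Since $|\check\varphi_l(h)|\le C2^l(1+2^l|h|)^{-T}$, splitting into $I_0$ and the sets $I_d\setminus I_{d-1}$ gives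
\[
|u_l(x)|=\Big|\int\check\varphi_l(h)(u-P_0)(x-h)\,dh\Big|\le C\sum_{d\ge0}2^{d(1-T)}\sum_{i\le d}2^{(d-i)K}o_i\le C\sum_{i\ge0}2^{-i(K+1)}o_i .
\]
Multiply by $2^{ls}$. The terms $i\le l$ equal $2^{-i(K+1-s)}2^{(l-i)s}\operatorname{osc}^K(u;x,2^{-(l-i)})$, and the $\ell^q$ norm in $l$ of their sum is at most $CG^K_u(x)$. For the terms $i>l$ bound the $\ell^q$ norm by the $\ell^1$ norm and use \eqref{eq:oscbasic}: their contribution is at most $C\sum_l2^{ls}\sum_{i>l}2^{-i(K+1)}\|u\|_p\le C\|u\|_p$.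
\end{proof}

\subsection*{Proof of Proposition~\ref{prop:F1}}
As for $f$ in Section~\ref{sec:line}, $g=\sum g_j$ is $C^1$ with $g'=\sum g_j'$. By Lemma~\ref{lem:Fosc}(ii) with $\bar K$, by $\|f\circ g\|_p\le L\|g\|_p$ and by \eqref{eq:master}, it suffices to bound the $L_p(\ell^q)$ norms of $(2^{ls}\mathrm{I}_l)$, $(2^{ls}\mathrm{II}_l)$ and $(2^{ls}\mathrm{III}_l)$. The first is $\|G^K_g\|_p\le C\|g\|_{F^s_{p,q}}$. The other two are controlled by one function, the pointwise H\"older constant of $g'$ of order $s'-1$: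
\[
\Omega(x)=\sup_{t>0}t^{1-s'}\omega(x,t).
\]

\emph{Claim:} $\displaystyle\int_{\mathbb{R}}\Omega^\kappa\,dx\le CM^{\kappa-p}\|g\|^p_{F^s_{p,\infty}}$.

Choose $a\in(\frac1\kappa,s'-1)$. By \eqref{eq:omegasplit} and \eqref{eq:supmax}, for $l\in\mathbb{Z}$,
\[
2^{l(s'-1)}\omega(x,2^{-l})\le C\sum_{j\le l}2^{-(l-j)(2-s')}2^{js'}g_j^{*,a}(x)+C\sum_{j>l}2^{-(j-l)(s'-1-a)}2^{js'}g_j^{*,a}(x).
\]
As $1+a<s'<2$ and $\omega$ is monotone in $t$, $\Omega\le C\sup_j2^{js'}g_j^{*,a}$. Let $b=\frac{a\kappa}p>\frac1p$. From the definition, $g_j^{*,a}\le\|g_j\|_\infty^{1-p/\kappa}(g_j^{*,b})^{p/\kappa}$, so $\Omega^\kappa\le CM^{\kappa-p}(\sup_j2^{js}g_j^{*,b})^p$. With $r=\frac1b<p$ and $W=\sup_j2^{js}|g_j|$, \eqref{eq:peetre} gives $\sup_j2^{js}g_j^{*,b}\le C(\mathcal{M}W^r)^{1/r}$, whose $L_p$ norm is at most $C\|W\|_p=C\|g\|_{F^s_{p,\infty}}$. The claim follows.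

\emph{The term $\mathrm{II}_l$.} We have $2^{-l}\omega(x,2^{-l})\le2^{-ls'}\Omega(x)$. Let $0<\Omega(x)<\infty$ and let $l_0$ be the largest integer with $2^{-l_0s'}\Omega>M$, so $2^{l_0}<(\Omega/M)^{1/s'}\le2^{l_0+1}$. Since $s>0$ and $s-s'\alpha<0$, both series below are geometric:
\[
\sum_{l\ge0}2^{ls}\mathrm{II}_l\le\sum_{l\le l_0}2^{ls}M^\alpha+\sum_{l>l_0}2^{l(s-s'\alpha)}\Omega^\alpha\le CM^\alpha(\Omega/M)^{s/s'} .
\]
The $p$-th power of the right side is $CM^{sp-1-\kappa}\Omega^\kappa$. By the claim, $\Lambda\,\mathrm{II}$ contributes at most $C\Lambda M^{s-1-1/p}\|g\|_{F^s_{p,\infty}}$, and $\Lambda\le C\|f\|_{F^s_{p,q}}$.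

\emph{The term $\mathrm{III}_l$.} Let $Z(y)=\|(2^{js}\operatorname{osc}^K(f;y,2^{2-j}))_{j\in\mathbb{Z}}\|_{\ell^q}$. Then $\|Z\|_p\le C\|f\|_{F^s_{p,q}}$: the part $j\ge2$ is $4^sG^K_f$, and by \eqref{eq:oscbasic} the part $j<2$ has norm at most $\sum_{j<2}2^{js}\|f\|_p$. For $x\in X_k$, $\|(2^{ls}\mathrm{III}_l(x))_l\|_{\ell^q}\le2^{ks}Z(g(x))$, and $\mathrm{III}_l(x)=0$ where $g'(x)=0$. By Lemma~\ref{lem:count},
\[
\big\|(2^{ls}\mathrm{III}_l)\big\|^p_{L_p(\ell^q)}\le\sum_k2^{ksp}\int_{X_k}Z(g)^p\,dx\le\|Z\|_p^p\sum_k2^{k(sp-1)}N_k .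
\]
Let $J=J_i$ be one of the $N_k$ intervals of Lemma~\ref{lem:count}. For $x\in J$, $2^{k-1}\le\operatorname{diam}g'(J)\le2\omega(x,|J|)\le2|J|^{s'-1}\Omega(x)$. Integrate the $\kappa$-th power over $J$ and divide by $|J|$. Since $(s'-1)\kappa-1=sp-1-\kappa>0$ and $|J|\le4M2^{-k}$,
\[
2^{k\kappa}\le C|J|^{sp-1-\kappa}\int_J\Omega^\kappa\le CM^{sp-1-\kappa}2^{-k(sp-1-\kappa)}\int_J\Omega^\kappa ,
\]
that is $2^{k(sp-1)}\le CM^{sp-1-\kappa}\int_J\Omega^\kappa$. For fixed $k$ the intervals have disjoint interiors. On an interval of level $k$ we have $2^{k-1}\le|g'|\le2^{k+2}$, so a point lies in intervals of at most four levels. Summing over all intervals of all levels and using the claim,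
\[
\sum_k2^{k(sp-1)}N_k\le CM^{sp-1-\kappa}\int_{\mathbb{R}}\Omega^\kappa\le CM^{sp-1-p}\|g\|^p_{F^s_{p,\infty}} .
\]
So $\mathrm{III}$ contributes at most $CM^{s-1-1/p}\|f\|_{F^s_{p,q}}\|g\|_{F^s_{p,\infty}}$. Since $\|g\|_{F^s_{p,\infty}}\le\|g\|_{F^s_{p,q}}$, Proposition~\ref{prop:F1} is proved, and with it Theorem~\ref{thm:class}. \qed

\begin{thebibliography}{9}

\bibitem{Notes}
\emph{Recent Progresses On Superposition In Besov-Lizorkin-Triebel Spaces},
\texttt{http://fsdona2011.uni-jena.de/proc/bourdaud\_ln.pdf}.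

\bibitem{Nirenberg}
Nirenberg, 1959.

\bibitem{Triebel1983}
Triebel, \emph{Theory of Function Spaces}, 1983.

\bibitem{Triebel2001}
Triebel, \emph{The Structure of Functions}, Birkh\"auser, 2001.

\end{thebibliography}
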